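
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Automatic presentations of $\omega$-words\\ that are not equivalent to lexicographic ones}


\begin{abstract}
An automatic presentation of an $\omega$-word names its positions by the words of a regular language so that synchronous automata recognize the order of the positions and the set of positions of each letter. Two presentations are equivalent if they make the same relations on $\mathbb N$ regular. In a lexicographic presentation the names are tuples of words, compared component by component, each component by the length-lexicographic order read either from the left or from the right. We show that not every automatic presentation of an $\omega$-word is equivalent to a lexicographic one: every ultimately periodic $\omega$-word, in particular $a^\omega$, has an automatic presentation equivalent to no lexicographic presentation, for any alphabet, any number of components and any directions. The same method shows that the standard lexicographic presentation with direction word $\alpha\in\{l,r\}^k$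 is equivalent to some lexicographic presentation with direction word $\beta$ if and only if $\alpha$ is a subsequence of $\beta$.
\end{abstract}

\section{The question}

\subsection{Presentations and their equivalence}

Let $A$ be a finite alphabet. We identify an $\omega$-word $w\in A^\omega$ with the structure $(\mathbb N,<,(P_a)_{a\in A})$, where $P_a=\{n:w(n)=a\}$.

For words $u_1,\dots,u_r$ the \emph{convolution} $u_1\otimes\dots\otimes u_r$ is the word of length $\max_i|u_i|$ whose $j$-th letter is the $r$-tuple of the $j$-th letters of $u_1,\dots,u_r$, with the padding symbol $\square$ in place of a letter that does not exist. So words are aligned at their left ends and padded on the right. The $i$-th entries of the letters form the $i$-th \emph{track}. A relation between words is \emph{regular} if the set of convolutions of its tuples is a regular language. An automaton for such a relation accepts exactly these convolutions; in particular, every word it accepts is a \emph{valid} convolution: on each track $\square$ is followed only by $\square$, and no letter is padded on all tracks.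

An \emph{automatic presentation} of $w$ is a bijection $\nu:L\to\mathbb N$ from a regular language $L\subseteq\Gamma^*$, $\Gamma$ finite, such that $\nu^{-1}(<)$ and all $\nu^{-1}(P_a)$ are regular. A relation $R\subseteq\mathbb N^r$ is \emph{regular in} $\nu$ if $\nu^{-1}(R)$ is regular. Two automatic presentations of $w$ are \emph{equivalent} if the same relations on $\mathbb N$ are regular in both.

A presentation is thus a choice of names for the natural numbers, and its equivalence class records what finite automata can see through these names. Different names can show different things, even for the one-letter word $a^\omega$. Name $n$ by $1^n$: then the regular subsets of $\mathbb N$ are exactly the ultimately periodic ones. Name $n$ instead by the $n$-th binary word, ordered by length and then lexicographically, starting with the empty word as number $0$: then $0^k$ names $2^k-1$, so $\{2^k-1:k\ge0\}$ is regular. The two presentations are not equivalent.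

\subsection{Lexicographic presentations}

Let $\Sigma$ be a finite ordered alphabet. Write $u<_l v$ if $|u|<|v|$, or $|u|=|v|$ and $u$ precedes $v$ lexicographically. Write $u<_r v$ if $|u|<|v|$, or $|u|=|v|$ and the reversal of $u$ precedes the reversal of $v$ lexicographically. So among words of equal length, $<_l$ reads from the left and $<_r$ from the right. For $\alpha=\alpha_1\cdots\alpha_k\in\{l,r\}^k$ let $<_\alpha$ be the order on $(\Sigma^*)^k$ that compares tuples lexicographically, first component most significant, comparing $i$-th components by $<_{\alpha_i}$.

A tuple in $(\Sigma^*)^k$ is treated as a single word, namely its convolution. An \emph{$\alpha$-lex presentation} of $w$ is an automatic presentation whose domain is a regular set $L\subseteq(\Sigma^*)^k$ such that $(L,<_\alpha)$ has order type $\omega$, the bijection $\nu$ maps the $n$-th element of $(L,<_\alpha)$ to $n$, and each $\nu^{-1}(P_a)$ is regular. So, for given $\Sigma$ and $\alpha$, the order on the names is completely prescribed; only the domain and the sets of names of each letter can vary. Such presentations are a natural candidate for a normal form, and the following is Question~(3) of \cite{hierarchy}: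
\begin{quote}
\emph{Is every automatic presentation of an $\omega$-word equivalent to an $\alpha$-lex presentation, for suitable $\Sigma$, $k\ge1$ and $\alpha\in\{l,r\}^k$?}
\end{quote}

A positive answer is a reasonable first guess. An automaton comparing two words of the same length has finite memory; one expects it to be guided by a first difference, a last difference, or first and last differences of a few tracks in some order of priority, and $<_\alpha$ compares words in this way. Nevertheless:

\begin{theorem}\label{thm:main}
There is an automatic presentation $\nu_U$ of $a^\omega$ that is not equivalent to any $\alpha$-lex presentation, for any $\Sigma$, $k$, $\alpha$. Moreover, for every ultimately periodic $\omega$-word $w$ the same $\nu_U$ is an automatic presentation of $w$ that is not equivalent to any $\alpha$-lex presentation of $w$.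
\end{theorem}

So the answer to the question is \emph{no}. The theorem is about equivalence, not existence: the word $a^\omega$ has many $\alpha$-lex presentations, and we do not claim that some automatic $\omega$-word has none.

The method behind Theorem~\ref{thm:main} detects the sequence of directions in which names are read. For the standard lexicographic presentations it recovers this sequence exactly.

\begin{theorem}\label{thm:subword}
For $\alpha\in\{l,r\}^k$ let $\nu_\alpha$ be the $\alpha$-lex presentation of $a^\omega$ with domain
\[
\{(u_1,\dots,u_k)\in(\{0,1\}^*)^k:\ |u_1|=\dots=|u_k|\}.
\]
For $\beta\in\{l,r\}^m$, the presentation $\nu_\alpha$ is equivalent to some $\beta$-lex presentation (over some $\Sigma$) if and only if $\alpha$ is a scattered subword (subsequence) of $\beta$. In particular, $\nu_\alpha$ and $\nu_\beta$ are equivalent if and only if $\alpha=\beta$.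
\end{theorem}

Here $0<1$. On the domain of $\nu_\alpha$ the order $<_\alpha$ compares the common length first, so every tuple has only finitely many predecessors and the order type is indeed $\omega$.

Theorem~\ref{thm:subword} is not used in the proof of Theorem~\ref{thm:main}, but it suggests the construction. For every $\beta$ it yields presentations out of reach of $\beta$, for instance $\nu_\alpha$ with $\alpha$ longer than $\beta$. To escape all $\beta$ at once, we want a single automatic order in which the number of changes of reading direction grows with the length of the names.

\section{An order with unboundedly many changes of direction}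

Let $\Gamma=\{0,1\}^2$ and $L=\Gamma^*$. Write $x\in\Gamma^n$ as a pair $(m(x),b(x))$ of binary words of length $n$, the \emph{marks} and the \emph{bits} of $x$. The marks cut $\{1,\dots,n\}$ into \emph{blocks}: a block ends at each position with mark $1$, and at $n$. Put $x\prec y$ if
\begin{itemize}
\item $|x|<|y|$; or
\item $|x|=|y|$ and $m(x)$ precedes $m(y)$ lexicographically; or
\item $|x|=|y|$, $m(x)=m(y)$, $b(x)\ne b(y)$, and at the \emph{last} position $j$ where $b(x),b(y)$ differ inside the \emph{first} block containing a difference, we have $b(x)_j=0$ and $b(y)_j=1$.
\end{itemize}

\begin{example}
For marks $0100$ the blocks are $\{1,2\}$ and $\{3,4\}$. The bits are compared in the order of positions $2,1,4,3$, so $1000$ comes before $0100$, and $0010$ comes before $0001$.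
\end{example}

For fixed length and fixed marks, $\prec$ is thus the lexicographic order of the bits after a permutation of the positions: blocks from left to right, each block read from right to left. Hence $\prec$ is a strict linear order. Every word has only finitely many predecessors and $L$ is infinite, so $(L,\prec)$ has order type $\omega$. Let $\nu_U:L\to\mathbb N$ be the isomorphism onto $(\mathbb N,<)$.

The relation $\prec$ is regular. An automaton reading $x\otimes y$ remembers the first difference of the marks, if there is one. As long as the marks agree, the blocks of $x$ and $y$ seen so far coincide, and the automaton also remembers which of $x,y$ has bit $0$ at the last bit difference in the current block; at the end of the first block containing a difference it freezes this information. At the end of the input it decides by padding (that is, by length), then by the marks, then by the remembered bit difference; if there is no difference at all, it rejects. So $\nu_U$, with $P_a=\mathbb N$, is an automatic presentation of $a^\omega$.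

The marks are there to make the block length unbounded. If all blocks had the same fixed length $b$ (and words had length divisible by $b$), we could read each block as one letter of the alphabet $\{0,1\}^b$, ordered by comparing reversed words. Since an automaton can read $b$ letters at a time, this recoding would change no regular relation and would turn the bit order into $<_l$.

\section{What equivalence gives: two finiteness lemmas}\label{sec:finite}

From now on, $\nu:L\to\mathbb N$ is an automatic presentation of an $\omega$-word with domain the full language $L=\Gamma^*$ and order $\prec\;=\nu^{-1}(<)$, and $\nu':L'\to\mathbb N$ is an equivalent $\beta$-lex presentation with $\beta\in\{l,r\}^m$ and $L'\subseteq(\Sigma^*)^m$. The presentation $\nu_\alpha$ has the form required of $\nu$, with $\Gamma=\{0,1\}^k$, because convolutions of words of equal length contain no padding. Elements of $L'$ are coded as words over $\Delta=(\Sigma\cup\{\square\})^m\setminus\{\square^m\}$. Put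
\[
f=\nu'^{-1}\circ\nu:L\to L',\qquad f(x)=(f_1(x),\dots,f_m(x)),
\]
and let $|f(x)|$ be the length of the code of $f(x)$, that is, $\max_i|f_i(x)|$. Then $f$ is a bijection with
\[
x\prec y\iff f(x)<_\beta f(y),
\]
and by equivalence a relation $R\subseteq L^r$ is regular if and only if $f(R)\subseteq L'^r$ is.

For a word $v$ and $t\ge0$ let $v_{\le t}$ be its prefix of length $\min(t,|v|)$ and $v_{>t}$ the remainder, so $v=v_{\le t}\,v_{>t}$. Applied to $f(x)$ this refers to the code of $f(x)$. Since components are aligned at their left ends, $f(x)_{\le t}$ determines each $f_i(x)_{\le t}$, and $f(x)_{>t}$ determines each $f_i(x)_{>t}$.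

We use no automaton that computes $f$. What we need is only that $f$ respects positions up to a bounded amount of information. The place $|z|$ in a name from $L$ corresponds to the place $|f(z)|$ in its image: what is written to the right of the one place has only bounded influence on what appears to the left of the other (Lemma~\ref{lem:P}), and likewise with left and right exchanged (Lemma~\ref{lem:S}). The two lemmas use the two directions of equivalence: Lemma~\ref{lem:P} pulls a regular relation back from $L'$ to $L$, and Lemma~\ref{lem:S} pushes one forward.

\begin{lemma}\label{lem:P}
There is $B_P$ such that for all $z,p\in\Gamma^*$ with $|p|=|z|$, the set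
$\{f(ps)_{\le|f(z)|}: s\in\Gamma^*\}$ has at most $B_P$ elements.
\end{lemma}

\begin{proof}
The relation $\{(x',y',z')\in L'^3: x'_{\le|z'|}=y'_{\le|z'|}\}$ is regular: tracks 1 and 2 must carry the same symbol, $\square$ allowed, as long as track 3 is not padded. Hence
\[
R=\{(x,y,z)\in L^3: f(x)_{\le|f(z)|}=f(y)_{\le|f(z)|}\}
\]
is regular. Take a complete deterministic automaton for $R$. For $|p|=|z|$ let $\sigma$ be its state after reading $p\otimes p\otimes z$. From then on track 3 is padded, so for $s,s'\in\Gamma^*$ it depends only on $\sigma,s,s'$ whether $(ps,ps',z)\in R$. Therefore the equivalence relation
\[
s\sim s'\iff f(ps)_{\le|f(z)|}=f(ps')_{\le|f(z)|}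
\]
on $\Gamma^*$ depends only on $\sigma$. Its number of classes is the cardinality in the lemma, and it is finite because there are finitely many words over $\Delta$ of length at most $|f(z)|$. Since there are finitely many states $\sigma$, we may take for $B_P$ the largest number of classes that occurs.
\end{proof}

\begin{lemma}\label{lem:length}
There is $c_0$ such that $|f(p)|\le|f(z)|+c_0$ whenever $|p|=|z|$.
\end{lemma}

\begin{proof}
The relation $\{(p,z):|p|=|z|\}$ is regular, hence so is its image $\{(f(p),f(z)):|p|=|z|\}$. Let $c_0$ be the number of states of a deterministic automaton for the image. If $|f(p)|-|f(z)|>c_0$, then some state repeats while the automaton reads the part of $f(p)\otimes f(z)$ beyond position $|f(z)|$, where track 2 is padded. Pumping there gives infinitely many accepted pairs with the same second component $f(z)$ and different first components. But for given $z$ there are only finitely many $p$ with $|p|=|z|$.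
\end{proof}

\begin{lemma}\label{lem:S}
There is $B_S$ such that for all $z,s\in\Gamma^*$, the set
$\{f(ps)_{>|f(z)|}: p\in\Gamma^*,\ |p|=|z|\}$ has at most $B_S$ elements.
\end{lemma}

\begin{proof}
The relation
\[
M=\{(p,z,y,u)\in L^4:\ |p|=|z|\le|y|,\ u=p\cdot y_{>|z|}\}
\]
is regular: $u$ has the length of $y$, agrees with $p$ on the first $|z|$ positions, and agrees with $y$ afterwards. So $f(M)$ is recognized by a deterministic automaton $\mathcal A$. Note that $u$ is determined by $(p,z,y)$.

Fix $z,s$ and put $y=zs$, $t=|f(z)|$. For $|p|=|z|$ we have $(p,z,y,ps)\in M$. Assign to $p$ the pair consisting of
\begin{itemize}
\item the state of $\mathcal A$ after the first $t$ letters of $f(p)\otimes f(z)\otimes f(y)\otimes f(ps)$, and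
\item the word $f(p)_{>t}$, which has length at most $c_0$ by Lemma~\ref{lem:length}.
\end{itemize}
The number of possible pairs is at most $B_S:=|\mathcal A|\cdot|\Delta^{\le c_0}|$, where $|\mathcal A|$ is the number of states and $\Delta^{\le c_0}$ is the set of words over $\Delta$ of length at most $c_0$. We claim that $f(ps)_{>t}$ depends only on the pair of $p$.

Suppose $p_1,p_2$ get the same pair. Take the first $t$ letters of the convolution for $p_1$, followed by the rest of the convolution for $p_2$. The resulting word is accepted by $\mathcal A$, so it is the valid convolution of a tuple in $f(M)$. Its first component is $f(p_1)$, because $f(p_1)_{>t}=f(p_2)_{>t}$; its second and third components are $f(z)$ and $f(y)$. Hence its fourth component is $f(p_1s)$. On the other hand, after position $t$ track 4 carries $f(p_2s)_{>t}$. Thus $f(p_1s)_{>t}=f(p_2s)_{>t}$.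
\end{proof}

Put $B=\max(B_P,B_S)$ and fix $c\ge1$ with $2^c\ge2B+1$. These numbers depend only on $f$, not on the words to which the lemmas are applied. For each $q\ge0$ fix a word $z_q\in\Gamma^q$ and put $t_q=|f(z_q)|$.

\section{The smallest case: reading from the right against reading from the left}

Before the general argument we treat the case $\alpha=r$, $\beta=l$ of Theorem~\ref{thm:subword}, in which the idea is already visible.

\begin{proposition}\label{prop:small}
The presentation $\nu_r$ of $a^\omega$, with domain $\{0,1\}^*$ and order $<_r$, is not equivalent to any $l$-lex presentation.
\end{proposition}

\begin{proof}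
Suppose it is, and let $f:\{0,1\}^*\to L'\subseteq\Sigma^*$, $c_0$, $B$, $c$ be as in Section~\ref{sec:finite}; here $m=1$, and $x<_ry\iff f(x)<_lf(y)$. Choose $e$ with $2^e\ge2(c_0+1)+1$ and $q$ with $2^q>B$, and consider the words
\[
x=p\,s\,h,\qquad |p|=q,\ |s|=c,\ |h|=e .
\]
Among them, $<_r$ compares first $h$, then $s$, then $p$, each by $<_r$.

\emph{Making the length constant.} By Lemma~\ref{lem:length}, applied both ways, the lengths $|f(x)|$ of the images of words of length $q+c+e$ lie in an interval of $c_0+1$ integers. The $2^e$ test words $0^{q+c}h$ increase with $h$ in the order $<_r$, and $|f(0^{q+c}h)|$ is weakly increasing in $h$, because $<_l$ compares lengths first. So three consecutive words $h^-,h,h^+$ (in the order $<_r$) give the same length. Every word ending in the middle one, $h$, lies between $0^{q+c}h^-$ and $0^{q+c}h^+$, so $|f|$ is constant on all words $psh$ ending in this $h$. Fix this $h$.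

\emph{Making the prefix constant.} Let $t=|f(0^q)|$. On the words $psh$ with this $h$, the map $f$ is now monotone for the plain lexicographic order, hence $f(x)_{\le t}$ is weakly monotone. By Lemma~\ref{lem:P} with $p=z=0^q$, it takes at most $B$ values on the $2^c\ge2B+1$ test words $0^q\,s\,h$. Again three consecutive $s^-,s,s^+$ give the same value. Every word $p\,s\,h$ with the middle $s$ lies between $0^qs^-h$ and $0^qs^+h$, so $f(psh)_{\le t}$ is the same for all $p\in\{0,1\}^q$.

\emph{Contradiction.} By Lemma~\ref{lem:S} with $z=0^q$ and the suffix $sh$, the remainder $f(psh)_{>t}$ takes at most $B$ values as $p$ varies. So $f$ takes at most $B$ values on $2^q>B$ words and is not injective.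
\end{proof}

The conflict is this. In $<_r$ the bits to the right of $q$ are decided \emph{before} those to the left. In $<_l$ the most significant part of the image, once its length is fixed, is its prefix, which the right-hand bits can hardly move. Monotonicity freezes the prefix, and then the left-hand bits can only move a suffix that they, too, can hardly influence.

Three things change in general. The order $\prec$ may read positions in any sequence, so we record the sequence as a function $\tau$. There are $m$ components, which we freeze one after another, the most significant first. Finally, the length of a single component is no longer under control: Lemma~\ref{lem:length} bounds only the variation of the length of the whole code. For instance, map $x\in\{0,1\}^n$ to $(0^n,1^i,x)$, where $1^i$ is the longest prefix of $x$ consisting of $1$s. This carries $<_l$ to $<_{lll}$, and it can be computed letter by letter by a finite automaton, so $\nu_l$ is equivalent to the $lll$-lex presentation whose domain is the set of these triples. Here $f_1$ is constant on $\{0,1\}^n$, while $f_2$ takes all lengths from $0$ to $n$. So lengths, too, must be frozen by means of Lemmas~\ref{lem:P} and~\ref{lem:S}.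

\section{Freezing the components one by one}\label{sec:freeze}

\subsection{Frames and cones}

\begin{definition}
A \emph{frame} consists of $n,D\ge1$, a set $X\subseteq\Gamma^n$ in bijection with $\{0,1\}^D$ via binary \emph{coordinates} $1,\dots,D$, and a \emph{position} $\tau_\delta\in\{1,\dots,n\}$ for each coordinate $\delta$, such that
\begin{itemize}
\item on $X$, $\prec$ is the lexicographic order of the coordinate vectors, coordinate 1 most significant;
\item if two elements of $X$ agree in all coordinates outside a set $S$, then as words they agree at all positions outside $\{\tau_\delta:\delta\in S\}$.
\end{itemize}
A \emph{cone of depth $d$} is the set of all $x\in X$ with prescribed values of coordinates $1,\dots,d$.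
\end{definition}

Intervals $(a,b]$ of indices are intervals of integers. Call a map $g$ from a cone to a linear order \emph{weakly monotone} if $x\prec y$ implies $g(x)\le g(y)$. The next lemma is the step used twice in the proof of Proposition~\ref{prop:small}: finiteness on a few test elements, extended to a whole cone by monotonicity.

\begin{lemma}[Freezing]\label{lem:freeze}
Let $C$ be a cone of depth $d$ with $d+c\le D$, let $g$ be a weakly monotone map from $C$ to a linear order, and let $0\le q\le n$, $t=t_q$. Assume one of the following.
\begin{itemize}
\item[(P)] $\tau_\delta>q$ for $d<\delta\le d+c$, and $g(x)$ is determined by $f(x)_{\le t}$ for $x\in C$.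
\item[(S)] $\tau_\delta\le q$ for $d<\delta\le d+c$, and $g(x)$ is determined by $f(x)_{>t}$ for $x\in C$.
\end{itemize}
Then $g$ is constant on some cone $C'\subseteq C$ of depth $d+c$.
\end{lemma}

\begin{proof}
For $h\in\{0,1\}^c$ let $C_h\subseteq C$ be the subcone on which coordinates $d+1,\dots,d+c$ are given by $h$. If $h<h'$ lexicographically, then all of $C_h$ precedes all of $C_{h'}$. Let $y_h\in C_h$ be the element whose coordinates after $d+c$ are all $0$. The words $y_h$ agree at all positions other than $\tau_\delta$, $d<\delta\le d+c$. So in case (P) they share their prefix of length $q$, and in case (S) they share their suffix after position $q$. By Lemma~\ref{lem:P} or Lemma~\ref{lem:S}, respectively, with $z=z_q$, the map $h\mapsto g(y_h)$ takes at most $B$ values. It is weakly monotone, so the arguments with a given value form an interval; since there are $2^c\ge2B+1$ arguments, some three consecutive ones $h^-<h<h^+$ have the same value. Every $x\in C_h$ satisfies $y_{h^-}\prec x\prec y_{h^+}$. Hence $g$ is constant on $C'=C_h$.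
\end{proof}

\subsection{Patterns}

A \emph{window} is a set of $c$ consecutive indices. A \emph{descent pattern} in an index interval $(d,d']$ consists of some $q\in\{0,\dots,n\}$ and two disjoint windows $W,W'\subseteq(d,d']$, with $W$ before $W'$, such that
\[
\tau>q\ \text{ on } W\qquad\text{and}\qquad \tau\le q\ \text{ on } W'.
\]
An \emph{ascent pattern} has instead $\tau\le q$ on $W$ and $\tau>q$ on $W'$. If $\tau$ is strictly decreasing on $2c$ consecutive indices, these form a descent pattern: let $W,W'$ be the two halves and $q$ the largest value of $\tau$ on $W'$. If $\tau$ is strictly increasing on $2c$ consecutive indices, they form an ascent pattern, with $q$ the largest value of $\tau$ on $W$.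

Once its length is constant, a component compared by $<_l$ can be frozen with a descent pattern, as in Proposition~\ref{prop:small}: first its prefix, then its suffix. For $<_r$ the suffix is the more significant part, and an ascent pattern is what is needed. Beforehand, a pattern of either kind serves to freeze the length.

\begin{lemma}[Elimination]\label{lem:elim}
Let $f_1,\dots,f_{i-1}$ be constant on a cone $C$ of depth $d$. Let $d\le d_1\le d'\le D$ be such that $(d,d_1]$ contains a pattern of either kind, and $(d_1,d']$ contains a descent pattern if $\beta_i=l$, an ascent pattern if $\beta_i=r$. Then $f_1,\dots,f_i$ are constant on some subcone of $C$ of depth $d'$.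
\end{lemma}

\begin{proof}
On $C$, $x\prec y$ implies $f_i(x)\le_{\beta_i}f_i(y)$, because $f(x)<_\beta f(y)$ and the more significant components agree. We apply Lemma~\ref{lem:freeze} at the four windows of the two patterns, in the order in which they occur. Before a window $(a,a+c]$ we pass to an arbitrary subcone of depth $a$; constancy and monotonicity are inherited. We call the map frozen at a window the \emph{key}.

\emph{Length.} Let $\lambda(x)=|f_i(x)|$. Since $<_l$ and $<_r$ both compare lengths first, $\lambda$ is weakly monotone on $C$. In general it is determined neither by $f(x)_{\le t}$ nor by $f(x)_{>t}$, but it splits. Take $q$ from the first pattern and $t=t_q$; then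
\[
\min(\lambda(x),t)=|f_i(x)_{\le t}|,\qquad \max(\lambda(x),t)=t+|f_i(x)_{>t}|
\]
are both weakly monotone, the former is determined by $f(x)_{\le t}$ and the latter by $f(x)_{>t}$. So Lemma~\ref{lem:freeze}(P) with key $\min(\lambda,t)$ applies at the window with $\tau>q$, and Lemma~\ref{lem:freeze}(S) with key $\max(\lambda,t)$ at the window with $\tau\le q$. Both keys are weakly monotone from the start, so the windows may come in either order. Afterwards $\lambda=\min(\lambda,t)+\max(\lambda,t)-t$ is constant.

\emph{Content.} Now take $q$ from the second pattern and $t=t_q$.

If $\beta_i=l$, then $f_i$, having constant length, is weakly monotone for the lexicographic order, and so is $f_i(x)_{\le t}$. This key becomes constant by Lemma~\ref{lem:freeze}(P) at the window $W$ of the descent pattern. After that, $f_i(x)_{>t}$ is weakly monotone lexicographically, and it becomes constant by Lemma~\ref{lem:freeze}(S) at $W'$.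

If $\beta_i=r$, then the reversal of $f_i(x)$ is weakly monotone lexicographically. It is the reversal of $f_i(x)_{>t}$ followed by the reversal of $f_i(x)_{\le t}$, both of constant length. So the reversal of $f_i(x)_{>t}$ is weakly monotone, and this key becomes constant by Lemma~\ref{lem:freeze}(S) at the window $W$ of the ascent pattern. After that, the reversal of $f_i(x)_{\le t}$ is weakly monotone, and it becomes constant by Lemma~\ref{lem:freeze}(P) at $W'$.

In both cases $f_i$ is constant; finally pass to any subcone of depth $d'$.
\end{proof}

The strategy is now fixed. If the frame offers the right patterns for $\beta_1,\dots,\beta_m$ one after another and at least one coordinate is left over, then $f$ is constant on a set of at least two elements, which is impossible.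

\section{Proof of Theorem~\ref{thm:main}}

For $\nu_U$, the descents inside the blocks and the ascents from block to block alternate, so a suitable pattern for the next component is always close at hand; see Figure~\ref{fig:saw}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=3.2cm,y=1.6cm]
\draw[->] (0,0) -- (3.25,0) node[right] {$\delta$};
\draw[->] (0,0) -- (0,3.25) node[above] {$\tau_\delta$};
\draw (0,1) -- (1,0);
\draw (1,2) -- (2,1);
\draw (2,3) -- (3,2);
\draw[dotted] (1,0) -- (1,2);
\draw[dotted] (2,0) -- (2,3);
\draw[dotted] (3,0) -- (3,2);
\draw[line width=2.2pt] (0,1) -- (0.23,0.77);
\draw[line width=2.2pt] (0.27,0.73) -- (0.5,0.5);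
\draw[dashed] (0,0.75) -- (0.7,0.75);
\node[left] at (0,0.75) {\small $q$ (descent)};
\draw[line width=2.2pt] (0.77,0.23) -- (1,0);
\draw[line width=2.2pt] (1,2) -- (1.23,1.77);
\draw[dashed] (0,1) -- (1.6,1);
\node[left] at (0,1.03) {\small $q$ (ascent)};
\node[below] at (0.5,0) {\small block 1};
\node[below] at (1.5,0) {\small block 2};
\node[below] at (2.5,0) {\small block 3};
\end{tikzpicture}
\caption{The position $\tau_\delta$ of the $\delta$-th most significant bit in the order $\prec$, for names with equally long blocks (schematic, three blocks; discrete values drawn as lines). Inside a block $\tau$ decreases, from each block to the next it jumps up. Thick: two windows forming a descent pattern inside block~1, and two windows forming an ascent pattern across the boundary of blocks~1 and~2; the dashed lines are the separating positions $q$.}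
\label{fig:saw}
\end{figure}

\begin{proof}[Proof for $a^\omega$]
Suppose $\nu_U$ is equivalent to a $\beta$-lex presentation with $\beta\in\{l,r\}^m$, and take $f,B,c$ as in Section~\ref{sec:finite}. Put $\ell=4c$, $N=2m+1$, $n=N\ell$, and let $X$ be the set of all $x\in\Gamma^n$ with marks exactly at $\ell,2\ell,\dots,N\ell$. By definition of $\prec$, this is a frame with $D=n$: the coordinates are the bits, in the order of their positions
\[
\tau:\quad \ell,\ell-1,\dots,1,\quad 2\ell,2\ell-1,\dots,\ell+1,\quad\dots,\quad N\ell,\dots,(N-1)\ell+1 .
\]
Block $j$ occupies the indices $((j-1)\ell,j\ell]$, and also the positions $((j-1)\ell,j\ell]$.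

\emph{Claim.} For $0\le i\le m$ there is a cone of depth $2i\ell$ on which $f_1,\dots,f_i$ are constant.

For $i=0$ take $X$. For the step from $i-1$ to $i$ we use the blocks $2i-1$ and $2i$. Put $d=2(i-1)\ell$, $d_1=d+2c$, $d'=2i\ell$. The interval $(d,d_1]$ consists of the first $2c$ indices of block $2i-1$; there $\tau$ is strictly decreasing, so it contains a descent pattern. The interval $(d_1,d']$ contains the required second pattern:
\begin{itemize}
\item If $\beta_i=l$, the last $2c$ indices of block $2i-1$ form another descent pattern.
\item If $\beta_i=r$, put $q=(2i-1)\ell$. The last $c$ indices of block $2i-1$ have $\tau\le q$ and the first $c$ indices of block $2i$ have $\tau>q$. This is an ascent pattern.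
\end{itemize}
Lemma~\ref{lem:elim} gives the claim for $i$.

For $i=m$, the map $f=(f_1,\dots,f_m)$ is constant on a cone of depth $2m\ell$. The coordinates of block $2m+1$ are free there, so the cone has $2^\ell\ge2$ elements. This contradicts the injectivity of $f$.
\end{proof}

\begin{proof}[Proof for ultimately periodic $w$]
We first show that for $p\ge1$ and every $\rho$ the set $\{x\in L:\nu_U(x)\equiv\rho\bmod p\}$ is regular, by counting the predecessors of $x$ modulo $p$ while $x$ is read. We have $\nu_U(x)=|\{y:y\prec x\}|$, and $y\prec x$ implies $|y|\le|x|$. Take a complete deterministic automaton with state set $Q$ for $\{(y,x):y\prec x\}$. A word $y$ with $|y|\le|x|$ corresponds to the word $y\square^{|x|-|y|}$ of length $|x|$. While reading $x$, maintain for each $s\in Q$ and each answer to ``has the padding of $y$ started?'' the number modulo $p$ of words in $\Gamma^*\square^*$ of the current length that have this answer and that lead to $s$ together with the part of $x$ read so far. Initially this number is $1$ for the initial state and the answer ``no'', and $0$ otherwise. The numbers after the next letter are determined by the numbers before it and the letter, since a word whose padding has not started may be continued by any letter of $\Gamma$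 or by $\square$, and one whose padding has started only by $\square$. So finitely many states suffice. At the end, the sum of the numbers over accepting $s$ and both answers is $\nu_U(x)$ modulo $p$, because each $y\prec x$ is counted exactly once.

If $w$ is ultimately periodic, each $P_a$ is a Boolean combination of residue classes and finite sets. Hence each $\nu_U^{-1}(P_a)$ is regular and $\nu_U$ is an automatic presentation of $w$. Finally, the proof of non-equivalence for $a^\omega$ used only the order and the equivalence, not the sets $P_a$, so it applies word for word to $\alpha$-lex presentations of $w$.
\end{proof}

\section{Proof of Theorem~\ref{thm:subword}}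

\subsection{Subsequences suffice}

Let $\alpha=\beta_{i_1}\cdots\beta_{i_k}$ with $i_1<\dots<i_k$. Map $(u_1,\dots,u_k)$ with common length $n$ to the $m$-tuple with $u_j$ in place $i_j$ and the dummy $0^n$ in all other places. All components have length $n$, so $<_\alpha$ on the domain and $<_\beta$ on the image both compare $n$ first. For equal $n$ the dummies are equal, and the other components are compared as in $<_\alpha$. So the map is an order isomorphism from the domain of $\nu_\alpha$ onto a regular set $L'$, and $(L',<_\beta)$ has order type $\omega$. On codes the map is an injective letter-to-letter relabeling, so it carries regular relations to regular relations in both directions. Hence the $\beta$-lex presentation of $a^\omega$ with domain $L'$ is equivalent to $\nu_\alpha$.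

\subsection{Subsequences are necessary}

Let $\nu_\alpha$ be equivalent to a $\beta$-lex presentation, and suppose $\alpha$ is not a subsequence of $\beta$. Let $\Gamma=\{0,1\}^k$ and $f,B,c$ be as in Section~\ref{sec:finite}. Put $n=4c(m+2)$ and $X=\Gamma^n$. On $X$ all components have length $n$, so $<_\alpha$ is lexicographic in $D=kn$ coordinates, arranged in runs $R_1,\dots,R_k$ of length $n$. The run $R_j$ consists of the bits of $u_j$, with positions
\[
1,2,\dots,n\ \text{ if }\alpha_j=l,\qquad n,n-1,\dots,1\ \text{ if }\alpha_j=r .
\]
So $X$ is a frame. Inside a run there are patterns of only one kind: ascents if $\alpha_j=l$, descents if $\alpha_j=r$. With these, Lemma~\ref{lem:elim} eliminates components with $\beta_i\ne\alpha_j$. To eliminate a component with $\beta_i=\alpha_j$ we use a pattern across the boundary between $R_j$ and $R_{j+1}$, and so we move on to the next run. How many runs are used up is governed by greedy matching: put $j_0=1$ and, for $1\le i\le m$,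
\[
j_i=\begin{cases} j_{i-1}+1 & \text{if }\beta_i=\alpha_{j_{i-1}},\\ j_{i-1} & \text{otherwise.}\end{cases}
\]
This is well defined, with $j_i\le k$ for all $i\le m$. Indeed, if $j_{i-1}\le k$ and the prefix of $\alpha$ of length $j_{i-1}-1$ is a subsequence of $\beta_1\cdots\beta_{i-1}$, then $j_i$ is defined and the prefix of $\alpha$ of length $j_i-1$ is a subsequence of $\beta_1\cdots\beta_i$; since $\alpha$ itself is not a subsequence of $\beta$, we get $j_i-1<k$. This is the only place where the assumption on $\alpha$ and $\beta$ is used.

\emph{Claim.} For $0\le i\le m$ there is a cone of depth $(j_i-1)n+e_i$, for some $0\le e_i\le4ci$, on which $f_1,\dots,f_i$ are constant.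

For $i=0$ take $X$ and $e_0=0$. For the step from $i-1$ to $i$ let $j=j_{i-1}$ and $e=e_{i-1}\le4c(i-1)\le4c(m-1)$, so that $e+4c\le n$, and put $d=(j-1)n+e$, $d_1=d+2c$. The interval $(d,d_1]$ lies in $R_j$, where $\tau$ is strictly monotone, so it contains a pattern.

\emph{Case $\beta_i\ne\alpha_j$.} Put $d'=d+4c$. The interval $(d_1,d']$ consists of $2c$ indices of $R_j$. If $\alpha_j=l$ they form an ascent pattern, as required for $\beta_i=r$; if $\alpha_j=r$ they form a descent pattern, as required for $\beta_i=l$. Lemma~\ref{lem:elim} applies. Here $j_i=j$ and $e_i=e+4c\le4ci$.

\emph{Case $\beta_i=\alpha_j$.} Then $j_i=j+1\le k$, so the run $R_{j+1}$ exists. Put $d'=jn+2c$. As $W$ take the last $c$ indices of $R_j$; they lie beyond $d_1$ because $e+3c\le n$. As $W'$ take the indices number $c+1,\dots,2c$ of $R_{j+1}$. Their positions are $c+1,\dots,2c$ if $\alpha_{j+1}=l$ and $n-c,\dots,n-2c+1$ if $\alpha_{j+1}=r$. Since $n\ge3c$, in both cases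
\[
c<\tau\le n-c\quad\text{on } W'.
\]
\begin{itemize}
\item If $\beta_i=\alpha_j=l$, the positions on $W$ are $n-c+1,\dots,n$. With $q=n-c$ we have $\tau>q$ on $W$ and $\tau\le q$ on $W'$, a descent pattern.
\item If $\beta_i=\alpha_j=r$, the positions on $W$ are $c,\dots,1$. With $q=c$ we have $\tau\le q$ on $W$ and $\tau>q$ on $W'$, an ascent pattern.
\end{itemize}
Lemma~\ref{lem:elim} applies. The resulting depth is $d'=(j_i-1)n+2c$, so $e_i=2c\le4ci$. This proves the claim.

For $i=m$, the map $f$ is constant on a cone of depth
\[
(j_m-1)n+e_m\le(k-1)n+4cm<kn=D .
\]
This cone has at least two elements, contradicting the injectivity of $f$. Hence $\alpha$ is a subsequence of $\beta$.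

\subsection{The last statement}

The presentations $\nu_\alpha$ and $\nu_\beta$ are themselves an $\alpha$-lex and a $\beta$-lex presentation. If they are equivalent, then $\alpha$ is a subsequence of $\beta$ and $\beta$ is a subsequence of $\alpha$, so $\alpha=\beta$. The converse is trivial. This completes the proof of Theorem~\ref{thm:subword}. \qed

\begin{thebibliography}{1}
\bibitem{hierarchy}
\emph{A hierarchy of automatic $\omega$-words having a decidable MSO theory},
\url{http://www.numdam.org/item/10.1051/ita:2008008.pdf},
doi:10.1051/ita:2008008.
\end{thebibliography}

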